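\title{Every \v{C}ech-complete space is subcompact}

\begin{abstract}
We prove that every \v{C}ech-complete space is subcompact in the sense of de Groot. In fact such a space has a base of nonempty open sets with the property that every filter base contained in it, regular or not, has a cluster point. The base is built from a sequence of ordinal-valued rank functions: it consists of the open sets on which every finite initial segment of this sequence attains a lexicographic maximum. The spaces that carry suitable rank functions are exactly the countable intersections of $H$-sets in compact Hausdorff spaces, so all of these are subcompact; they include the scattered spaces. The space $\omega^{\omega_1}$ is subcompact but lies outside this class.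
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All spaces are Tychonoff, and all arguments are in ZFC. We write $\overline{A}$ for the closure of $A$ in the space $X$ under discussion, and $\mathrm{cl}_K A$ for its closure in a space $K\supset X$. A \emph{filter base} on $X$ is a nonempty family $\mathcal F$ of nonempty subsets of $X$ such that the intersection of any two members contains a member. A \emph{cluster point} of $\mathcal F$ is a point of $\bigcap_{W\in\mathcal F}\overline W$. The filter base $\mathcal F$ is \emph{regular} if for every $U\in\mathcal F$ there is $V\in\mathcal F$ with $\overline V\subset U$. A cluster point $z$ of a regular filter base lies in $\bigcap\mathcal F$, since $z\in\overline V\subset U$. A family of sets is \emph{centered} if every finite subfamily has nonempty intersection; filter bases are centered. We use compactness in this form: if $\mathcal G$ is a centered family of subsets of a compact space $K$, then $\bigcap_{A\in\mathcal G}\mathrm{cl}_K A\neq\emptyset$.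

\begin{definition}
A space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of its Stone--\v{C}ech compactification $\beta X$. It is \emph{subcompact} (in the sense of de Groot) if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.
\end{definition}

The empty space has these properties and all others considered below (the empty base contains no filter base), so in proofs we take spaces to be nonempty.

In a complete metric space, a filter base with members of arbitrarily small diameter has a cluster point. Each of the two definitions keeps a form of this statement that makes sense without a metric.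

Suppose $X=\bigcap_n G_n$ with $G_n$ open in a compact space $K$, for instance $K=\beta X$. Call $A\subset X$ \emph{$n$-small} if $\mathrm{cl}_K A\subset G_n$. By regularity of $K$, every point of $X$ has an $n$-small neighborhood. If a filter base $\mathcal F$ on $X$ has an $n$-small member for every $n$, then compactness gives a point $z\in\bigcap_{W\in\mathcal F}\mathrm{cl}_K W$, and $z$ lies in every $G_n$, hence in $X$. So \v{C}ech-completeness provides countably many scales of smallness, and a filter base that descends through all of them has a cluster point.

Subcompactness has no scales: membership in the single family $\mathcal B$ is the only condition. It is still enough for the usual nested-set arguments. For example, if $D_n$ are dense open sets and $O$ is nonempty and open, choose $B_0\subset O$ in $\mathcal B$ and $B_{n+1}\in\mathcal B$ with $\overline{B_{n+1}}\subset B_n\cap D_n$; the $B_n$ form a regular filter base, and any point of $\bigcap_n B_n$ lies in $O\cap\bigcap_n D_n$.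

The following problem is posed in \cite{PFC}.

\begin{quote}
\emph{Is every \v{C}ech-complete space subcompact?}
\end{quote}

The known results point to a positive answer. Every subcompact space is pseudocomplete and hence Baire. In metrizable spaces subcompactness coincides with \v{C}ech-completeness. \"Onal and Vural proved that $K\setminus A$ is subcompact if $K$ is compact and $A\subset K$ is countable; note that $K\setminus A=\bigcap_{a\in A}(K\setminus\{a\})$ is a $G_\delta$-subset of $K$. Van Mill and Tkachuk showed that all separable \v{C}ech-complete spaces are subcompact. The simplest cases are immediate: in a compact space every base of nonempty open sets works, and in a locally compact space the nonempty open sets with compact closure do.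

A proof must fold countably many scales into one base, and the two obvious ways to do so fail. Take the Baire space $X=\omega^\omega$, with $\omega$ discrete, inside $K=(\omega+1)^\omega$, and let $G_n=\{x\in K: x(n)<\omega\}$, so that $X=\bigcap_nG_n$. A set $A\subset X$ is $n$-small exactly when the $n$th coordinate is bounded on $A$. No nonempty open set is $n$-small for all $n$, since it leaves all but finitely many coordinates free near any of its points. If instead $\mathcal B$ admits every open set that is $n$-small for some $n$, then it contains the $0$-small clopen sets $\{x: x(0)=0,\ x(1)\ge j\}$, $j\in\omega$, which form a regular filter base with empty intersection. A good base has to prevent a filter base from stalling at one scale, although none of its members is small at all scales.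

The way out is that $\mathcal F$ need not contain small sets. It is enough to have a decreasing sequence of sets $P_1\supset P_2\supset\cdots$, with $P_{n+1}$ $n$-small, such that every member of $\mathcal F$ \emph{meets} every $P_k$. We construct a base in which every filter base determines such a sequence. Regularity of the filter base plays no role in this, and we obtain more than the problem asks.

\begin{theorem}\label{thm:main}
Every \v{C}ech-complete space $X$ has a base $\mathcal B$ of nonempty open sets such that $\bigcap_{W\in\mathcal F}\overline W\neq\emptyset$ for every filter base $\mathcal F\subset\mathcal B$. In particular, every \v{C}ech-complete space is subcompact.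
\end{theorem}

We call a base as in Theorem~\ref{thm:main} \emph{clustering}. A clustering base witnesses subcompactness, because a cluster point of a regular filter base lies in its intersection.

Section~\ref{sec:examples} shows the construction in two examples. Section~\ref{sec:topped} contains the two lemmas on which everything rests, and Section~\ref{sec:complete} derives Theorem~\ref{thm:main}. Section~\ref{sec:H} determines the spaces to which the method applies (Theorem~\ref{thm:H}), Section~\ref{sec:cor} draws consequences, and Section~\ref{sec:converse} treats the converse.

\section{Two examples}\label{sec:examples}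

\subsection*{One open set}
Let $X=G$ be open in a compact space $K$. Cover $X$ by open sets $a_\alpha$, indexed by the ordinals $\alpha<\kappa$, with $\mathrm{cl}_K a_\alpha\subset G$, and let $r(x)$ be the least $\alpha$ with $x\in a_\alpha$. Let $\mathcal B$ consist of the nonempty open sets $U$ on which $r$ attains a largest value $\max(U)$.

The family $\mathcal B$ is a base: if $x\in W$ with $W$ open, then $W\cap\bigcup_{\alpha\le r(x)}a_\alpha$ is an open neighborhood of $x$ on which $r$ is largest at $x$.

Let $\mathcal F\subset\mathcal B$ be a filter base. Among the ordinals $\max(U)$, $U\in\mathcal F$, there is a least one, say $\alpha=\max(U_0)$. Given $W\in\mathcal F$, take $V\in\mathcal F$ with $V\subset W\cap U_0$. Then $\max(V)\le\alpha$ because $V\subset U_0$, and $\max(V)\ge\alpha$ by the choice of $\alpha$. So $V$, and with it $W$, meets the level set $P=\{x:r(x)=\alpha\}\subset a_\alpha$. The sets $W\cap P$, $W\in\mathcal F$, are centered, and a common point of their closures in $K$ lies in $\mathrm{cl}_Ka_\alpha\subset X$ and is a cluster point of $\mathcal F$.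

The members of $\mathcal B$ need not be small. If $X=\{x_\alpha:\alpha\le\omega\}$ is discrete and $a_\alpha=\{x_\alpha\}$, then $X$ itself belongs to $\mathcal B$. The small set $P$ is found by a maximum within each member and a minimum over the filter base.

\subsection*{The Baire space}
Return to $X=\omega^\omega\subset K=(\omega+1)^\omega$. The $n$-small open sets $a^n_\alpha=\{x:x(n)=\alpha\}$, $\alpha<\omega$, cover $X$, and the corresponding function is the coordinate $r_n(x)=x(n)$. For a finite sequence $s$ of length $|s|$ let $[s]$ be the clopen set of all $x$ that begin with $s$; these cylinders form a base.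

We cannot ask that every $r_n$ attain a maximum on $U$, because $r_{|s|}$ is unbounded on $[s]\subset U$. We can ask for conditional maxima: $r_0$ attains a maximum on $U$; among the points where it does, $r_1$ attains a maximum; among the points where both do, $r_2$ attains a maximum; and so on. This says that for each $k$ the set $\{z|k:z\in U\}$ of initial segments has a largest element in the lexicographic order. Call such an open set \emph{topped}.

No cylinder $[s]$ is topped: the condition fails for $k=|s|+1$. But let $\mathbf 1=(1,1,1,\dots)$ and
\[
U=[0]\cup[1,0]\cup[1,1,0]\cup\cdots=\{z: z<\mathbf 1 \text{ lexicographically}\}.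
\]
Here $r_1$ is unbounded on $U$, but where $r_0$ takes its largest value $1$, the largest value of $r_1$ is $1$; in general the largest element of $\{z|k:z\in U\}$ is $\mathbf 1|k$. More generally, let $c\in[s]$ have infinitely many nonzero coordinates, and let $U(s,c)=\{z\in[s]:z<c\}$. This set is open, because $z<c$ is decided by a finite initial segment of $z$. It is topped with maxima $c|k$: every $z<c$ has $z|k\le c|k$, and equality holds for a point $z$ that agrees with $c$ below some $i\ge\max(k,|s|)$ with $c(i)>0$ and has $z(i)=0$. These sets form a base: given $x\in[s]$, let $c(i)=x(i)$ for $i<|s|$ and $c(i)=x(i)+1$ for $i\ge|s|$; then $x\in U(s,c)\subset[s]$.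

Let $\mathcal F$ be a filter base of topped sets. The lexicographic order well-orders $\omega^k$, so the argument of the first example gives, for each $k$, a sequence $s_k\in\omega^k$ such that every member of $\mathcal F$ meets $[s_k]$. Lemma~\ref{lem:filter} below shows that $s_{k+1}$ extends $s_k$. Then $c=\bigcup_k s_k$ is a cluster point of $\mathcal F$, since the sets $[s_k]$ form a neighborhood base at $c$.

Two features of this example shape the general proof. First, the limit $c$ of the maxima of a topped set $U$ never lies in $U$ here: if it did, some $[c|m]\subset U$ would contain points $z$ with $z|(m+1)>c|(m+1)$. So ``topped'' has to be defined through finite initial segments, and topped sets have to be built as infinite unions. Second, the closures in Theorem~\ref{thm:main} cannot be dropped for this base: the topped sets $U(\mathbf 1|j,\mathbf 1)$, $j\in\omega$, decrease and have empty intersection, and $\mathbf 1$ is their cluster point.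

\section{Rank functions and topped sets}\label{sec:topped}

\begin{definition}
A \emph{rank function} on $X$ is a map $r:X\to\kappa$ into an ordinal $\kappa$ such that $\{x:r(x)\le\alpha\}$ is open for every $\alpha<\kappa$.
\end{definition}

Thus every point has a neighborhood on which the rank does not exceed the rank of the point. In this section we fix rank functions $r_n:X\to\kappa$, $n\in\omega$, with a common $\kappa$. The \emph{address} of $x\in X$ is the sequence $b(x)=(r_n(x))_{n\in\omega}\in\kappa^\omega$. For a sequence $c$ we write $c|m$ for its restriction to the first $m$ coordinates, and for $s\in\kappa^m$ we put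
\[
P_s=\{x\in X: b(x)|m=s\}.
\]
For $c\in\kappa^\omega$ the sets $P_{c|k}$ decrease with $k$, starting from $P_{c|0}=X$, and $r_n$ has the constant value $c(n)$ on $P_{c|(n+1)}$.

Sequences of the same length (finite or $\omega$) are ordered lexicographically: $c<d$ if $c\neq d$ and $c(i)<d(i)$ at the first coordinate $i$ where they differ. This is a linear order, and we use three facts about it.
\begin{itemize}
\item[(L1)] If $c|m<d|m$, then $c<d$. If $c\le d$, then $c|k\le d|k$ for all $k$.
\item[(L2)] If $c(i)\le d(i)$ for all $i<m$, then $c|m\le d|m$.
\item[(L3)] For finite $m$, the lexicographic order well-orders $\kappa^m$.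
\end{itemize}
The first part of (L1) holds because $c|m$ and $d|m$ first differ where $c$ and $d$ do, and the second part is its contrapositive. For (L2), look at the first coordinate where $c|m$ and $d|m$ differ, if there is one. For (L3), the least element of a nonempty $S\subset\kappa^m$ is found by minimizing the first coordinate over $S$, then the second among the elements that remain, and so on for $m$ steps. The order on $\kappa^\omega$ is not a well-order when $\kappa\ge2$, since $(1,0,0,\dots)>(0,1,0,\dots)>\cdots$; this is a second reason to work with finite initial segments.

For $y\in X$ and $m\in\omega$ let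
\[
N_m(y)=\{z\in X: r_i(z)\le r_i(y)\text{ for all } i<m\}.
\]
This is a finite intersection of open sets containing $y$, hence an open neighborhood of $y$, and by (L2)
\begin{equation}\label{eq:N}
b(z)|m\le b(y)|m\quad\text{for all } z\in N_m(y).
\end{equation}

\begin{definition}
A nonempty open set $U\subset X$ is \emph{topped} if for every $k\in\omega$ the set $\{b(z)|k:z\in U\}$ has a largest element. This element is denoted by $\max_k(U)$.
\end{definition}

To show that an open set $U$ is topped, it suffices to find $c\in\kappa^\omega$ such that
\begin{itemize}
\item[(i)] $b(z)\le c$ for all $z\in U$, and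
\item[(ii)] for each $k$ there is $z\in U$ with $b(z)|k=c|k$.
\end{itemize}
Indeed, (i) and (L1) give $b(z)|k\le c|k$ on $U$, and (ii) says that the bound is attained, so $\max_k(U)=c|k$.

\subsection*{Topped sets form a base}
Let $x\in W$ with $W$ open. By \eqref{eq:N}, the neighborhood $W\cap N_m(x)$ has maxima $b(x)|k$ for $k\le m$, but nothing controls the longer segments, and shrinking further only moves the problem to a larger $m$. So we enlarge instead. If some point near $x$ has a larger address than $x$, we add it, with a neighborhood of its own, and repeat. The difficulty is that the addresses so obtained increase and might have no limit that is attained on initial segments. The remedy is that a larger address can be found which differs from the current one only at a late coordinate; then each initial segment changes only finitely often.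

\begin{lemma}\label{lem:base}
Let $\mathcal D$ be any base of $X$. The topped sets that are unions of countably many members of $\mathcal D$ form a base of $X$. In particular, the topped sets form a base of $X$.
\end{lemma}

\begin{proof}
Let $x\in W$ with $W$ open. Call $y\in W$ a \emph{summit} if there is $m$ such that $b(z)\le b(y)$ for all $z\in W\cap N_m(y)$.

\emph{Claim. If $y\in W$ is not a summit, then for every $m$ there are $z\in W$ and $k\ge m$ with $b(z)|k=b(y)|k$ and $r_k(z)>r_k(y)$.}

Since $y$ is not a summit, there is $z\in W\cap N_m(y)$ with $b(z)>b(y)$. Let $k$ be the first coordinate at which $b(z)$ and $b(y)$ differ; then $b(z)|k=b(y)|k$ and $r_k(z)>r_k(y)$. As $r_i(z)\le r_i(y)$ for $i<m$, we have $k\ge m$. This proves the claim.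

Put $y_0=x$. Suppose $y_j\in W$ is defined. If $y_j$ is a summit, stop. Otherwise use the claim to choose $y_{j+1}\in W$ and $k_j$, with $k_j>k_{j-1}$ if $j\ge1$, such that
\[
b(y_{j+1})|k_j=b(y_j)|k_j,\qquad r_{k_j}(y_{j+1})>r_{k_j}(y_j).
\]
The step from $y_i$ to $y_{i+1}$ does not change the first $k_i$ coordinates of the address, and $k_i\ge k_j+1$ for $i>j$. Hence, whenever $i>j$ and $y_i$ is defined,
\begin{equation}\label{eq:climb}
b(y_i)|(k_j+1)=b(y_{j+1})|(k_j+1)>b(y_j)|(k_j+1).
\end{equation}

We define $c\in\kappa^\omega$. If the construction stops at a summit $y_l$, let $c=b(y_l)$. If it never stops, then $b(y_{j+1})|k_{j+1}$ extends $b(y_j)|k_j$ for every $j$ and $k_j\to\infty$, so there is a unique $c$ with $c|k_j=b(y_j)|k_j$ for all $j$. In both cases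
\begin{equation}\label{eq:c}
c|(k_j+1)>b(y_j)|(k_j+1)\quad\text{whenever $y_j$ is not a summit.}
\end{equation}
In the first case this is \eqref{eq:climb} with $i=l$. In the second case $c|(k_j+1)=b(y_{j+1})|(k_j+1)$ because $k_{j+1}\ge k_j+1$, and \eqref{eq:climb} applies again.

For each $j$ such that $y_j$ is not a summit, choose $D_j\in\mathcal D$ with $y_j\in D_j\subset W\cap N_{k_j+1}(y_j)$. If the construction stops at $y_l$, let $m$ witness that $y_l$ is a summit and choose $D_l\in\mathcal D$ with $y_l\in D_l\subset W\cap N_m(y_l)$. Let $U$ be the union of all the sets $D_j$. It is a union of countably many members of $\mathcal D$, it contains every $y_j$, and $x=y_0\in U\subset W$.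

We check (i). If $z\in D_j$ and $y_j$ is not a summit, then by \eqref{eq:N} and \eqref{eq:c}
\[
b(z)|(k_j+1)\le b(y_j)|(k_j+1)<c|(k_j+1),
\]
so $b(z)<c$ by (L1). If $z\in D_l$ for the summit $y_l$, then $b(z)\le b(y_l)=c$ by the choice of $m$. We check (ii). If the construction stops, $z=y_l$ serves for every $k$. Otherwise, given $k$, choose $j$ with $k_j\ge k$; then $b(y_j)|k=c|k$. So $U$ is topped.
\end{proof}

The neighborhood $N_{k_j+1}(y_j)$ controls the coordinates up to and including $k_j$, the one at which $y_{j+1}$ overtakes $y_j$. After that coordinate the points of $D_j$ may have arbitrary ranks, since they are already below $c$. In the Baire space, with $W=X$ and $x=(0,0,\dots)$, no point is a summit, and one may take $k_j=j$ and $y_j=(1,\dots,1,0,0,\dots)$ with $j$ ones. Then $c=\mathbf 1$, and the sets $N_{j+1}(y_j)$ have union $\{z:z<\mathbf 1\}$, the set $U$ of Section~\ref{sec:examples}.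

\subsection*{A filter base of topped sets determines an address}

\begin{lemma}\label{lem:filter}
Let $\mathcal F$ be a filter base of topped sets. There is $c\in\kappa^\omega$ such that $W\cap P_{c|k}\neq\emptyset$ for all $W\in\mathcal F$ and $k\in\omega$.
\end{lemma}

\begin{proof}
Fix $k$. By (L3) there is $U_k\in\mathcal F$ such that $s_k=\max_k(U_k)$ is the least element of $\{\max_k(U):U\in\mathcal F\}$. If $V\in\mathcal F$ and $V\subset U_k$, then $\max_k(V)\le s_k$ because the maximum is taken over a smaller set, and $\max_k(V)\ge s_k$ by minimality. Hence
\begin{equation}\label{eq:stable}
\max\nolimits_k(V)=s_k\quad\text{for all } V\in\mathcal F \text{ with } V\subset U_k .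
\end{equation}
Given $W\in\mathcal F$, take $V\in\mathcal F$ with $V\subset W\cap U_k$. The maximum in \eqref{eq:stable} is attained at a point of $V$, so $W\cap P_{s_k}\supset V\cap P_{s_k}\neq\emptyset$.

It remains to see that $s_{k+1}$ extends $s_k$; this is where the lexicographic order pays off. Take $V\in\mathcal F$ with $V\subset U_k\cap U_{k+1}$, and take $z\in V$ with $b(z)|(k+1)=\max_{k+1}(V)=s_{k+1}$. For every $z'\in V$ we have $b(z')|(k+1)\le b(z)|(k+1)$, hence $b(z')|k\le b(z)|k$ by (L1). So $b(z)|k=\max_k(V)$, that is, $s_{k+1}|k=s_k$. Let $c=\bigcup_k s_k$; then $c|k=s_k$ for all $k$.
\end{proof}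

\begin{remark}\label{rem:filter}
Lemma~\ref{lem:filter} uses that the ranks are well-ordered and that $\mathcal F$ is a filter base, and it fails without either. On the discrete space $\omega$ let every $r_n$ be the integer-valued function $j\mapsto -j$; the tails $\{j,j+1,\dots\}$ have maxima, but the level sets are single points and no point lies in all tails. On the discrete space $\omega\cup\{p_j:j\in\omega\}$ let every $r_n$ send $j$ to $j$ and $p_j$ to $\omega+j$; the sets $\{j,j+1,\dots\}\cup\{p_j\}$ are topped and centered, but again no point lies in all of them. In the proof, the filter base property supplies the set $V\subset W\cap U_k$ as a \emph{member} of $\mathcal F$, so that it is topped and takes part in the minimization.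
\end{remark}

\section{Complete sequences and the proof of the main theorem}\label{sec:complete}

Lemmas~\ref{lem:base} and~\ref{lem:filter} hold for any sequence of rank functions on any space. The completeness of the space enters through one property, which turns the conclusion of Lemma~\ref{lem:filter} into a cluster point.

\begin{definition}\label{def:complete}
A sequence $(r_n)_{n\in\omega}$ of rank functions $X\to\kappa$ is \emph{complete} if the following holds: whenever $\mathcal F$ is a filter base on $X$ and $c\in\kappa^\omega$ satisfies $W\cap P_{c|k}\neq\emptyset$ for all $W\in\mathcal F$ and $k\in\omega$, then $\bigcap_{W\in\mathcal F}\overline W\neq\emptyset$. A space is \emph{rank-complete} if it admits a complete sequence of rank functions.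
\end{definition}

\begin{theorem}\label{thm:rank}
Every rank-complete space has a clustering base; in particular, it is subcompact.
\end{theorem}

\begin{proof}
Let $\mathcal B$ be the family of topped sets for a complete sequence. It is a base by Lemma~\ref{lem:base}. If $\mathcal F\subset\mathcal B$ is a filter base, Lemma~\ref{lem:filter} gives a sequence $c$ as in Definition~\ref{def:complete}, so $\mathcal F$ has a cluster point.
\end{proof}

The next lemma is the source of complete sequences. Its hypothesis says that the level sets of $r_n$ are $n$-small with respect to sets $E_n$ that need not be open.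

\begin{lemma}\label{lem:criterion}
Let $K$ be a compact space, let $X=\bigcap_nE_n$ with $E_n\subset K$, and let $r_n:X\to\kappa$ be rank functions such that
\[
\mathrm{cl}_K\{x\in X:r_n(x)=\alpha\}\subset E_n\quad\text{for all } n\in\omega,\ \alpha<\kappa .
\]
Then $(r_n)$ is complete.
\end{lemma}

\begin{proof}
Let $\mathcal F$ and $c$ be as in Definition~\ref{def:complete}. The family $\{W\cap P_{c|k}:W\in\mathcal F,\ k\in\omega\}$ is centered: given $W_1,\dots,W_p\in\mathcal F$ and $k_1,\dots,k_p$, take $W\in\mathcal F$ with $W\subset W_1\cap\dots\cap W_p$ and $k=\max_ik_i$; then the nonempty set $W\cap P_{c|k}$ lies in each $W_i\cap P_{c|k_i}$. By compactness there is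
\[
z\in\bigcap\{\mathrm{cl}_K(W\cap P_{c|k}):W\in\mathcal F,\ k\in\omega\}.
\]
For each $n$,
\[
z\in\mathrm{cl}_KP_{c|(n+1)}\subset\mathrm{cl}_K\{x\in X:r_n(x)=c(n)\}\subset E_n,
\]
so $z\in X$. Hence $z\in X\cap\mathrm{cl}_KW=\overline W$ for every $W\in\mathcal F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=\beta X$ and $X=\bigcap_nG_n$ with $G_n$ open in $K$. By regularity of $K$, for each $n$ there is a cover $\{a^n_\alpha:\alpha<\kappa\}$ of $X$ by open subsets of $X$ with $\mathrm{cl}_Ka^n_\alpha\subset G_n$; repeating sets if necessary, we use the same ordinal $\kappa$ for all $n$. Let $r_n(x)=\min\{\alpha:x\in a^n_\alpha\}$. Then $\{x:r_n(x)\le\alpha\}=\bigcup_{\gamma\le\alpha}a^n_\gamma$ is open, so $r_n$ is a rank function, and $\{x:r_n(x)=\alpha\}\subset a^n_\alpha$ has its $K$-closure in $G_n$. By Lemma~\ref{lem:criterion} the sequence $(r_n)$ is complete. So $X$ is rank-complete, and Theorem~\ref{thm:rank} gives a clustering base.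
\end{proof}

\begin{remark}
The hypothesis that there are only countably many sets $G_n$ is used through the fact that every initial segment of an address is finite: this makes $N_m(y)$ open and makes (L3) true. It cannot be omitted. Every space $X$ is the intersection of the open sets $\beta X\setminus\{p\}$, $p\in\beta X\setminus X$, and $\mathbb Q$ is not subcompact because it is not Baire.
\end{remark}

\section{Rank-complete spaces and $H$-sets}\label{sec:H}

Lemma~\ref{lem:criterion} does not require the sets $E_n$ to be open. For which $E\subset K$ can one build a rank function whose level sets have closures inside $E$? A rank function on $K$ amounts to a well-ordered increasing sequence of open sets that exhausts $K$. Build such a sequence step by step: when an open set $\Omega$ has been covered, add an open set that takes a new piece out of the closed remainder $C=K\setminus\Omega$. A piece is harmless if it lies inside $E$, and also if it misses $E$, for then it contains no point of the subspace $X\subset E$. The following definition says that a harmless piece can always be found.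

\begin{definition}
A subset $E$ of a space $K$ is an \emph{$H$-set} if for every nonempty closed $C\subset K$ there is an open $V\subset K$ with $V\cap C\neq\emptyset$ and either $V\cap C\subset E$ or $V\cap C\cap E=\emptyset$.
\end{definition}

The definition is symmetric in $E$ and $K\setminus E$, so complements of $H$-sets are $H$-sets. An open set $G$ is an $H$-set: take $V=G$ if $G\cap C\neq\emptyset$, and $V=K$ otherwise. Hence closed sets are $H$-sets. The rationals in $[0,1]$ do not form an $H$-set, as the test set $C=[0,1]$ shows.

\begin{theorem}\label{thm:H}
For a Tychonoff space $X$ the following are equivalent: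
\begin{itemize}
\item[(a)] $X$ is rank-complete;
\item[(b)] in every compactification $K$ of $X$, the set $X$ is a countable intersection of $H$-sets of $K$;
\item[(c)] $X$ is a countable intersection of $H$-sets in some compact Hausdorff space.
\end{itemize}
Consequently, every countable intersection of $H$-sets in a compact Hausdorff space is subcompact.
\end{theorem}

The last statement follows from (c)$\Rightarrow$(a) and Theorem~\ref{thm:rank}. The implication (b)$\Rightarrow$(c) holds because a Tychonoff space has a compactification.

\begin{proof}[Proof of (c)$\Rightarrow$(a)]
Let $X=\bigcap_nE_n$ with $E_n$ an $H$-set in the compact Hausdorff space $K$. Fix $n$. We define open sets $\Omega_\xi\subset K$ by recursion on the ordinal $\xi$. Put $\Omega_0=\emptyset$, and $\Omega_\xi=\bigcup_{\eta<\xi}\Omega_\eta$ for limit $\xi$. If $C=K\setminus\Omega_\xi$ is nonempty, choose an open $V$ with $V\cap C\neq\emptyset$ such that $V\cap C$ is contained in $E_n$ or disjoint from $E_n$. We need this dichotomy for the closure of the new piece, so we shrink $V$: by regularity of $K$ at a point of $V\cap C$, there is an open $V'$ with $V'\cap C\neq\emptyset$ and $\mathrm{cl}_KV'\subset V$. Put $\Omega_{\xi+1}=\Omega_\xi\cup V'$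 and
\[
D_\xi=\Omega_{\xi+1}\setminus\Omega_\xi=V'\cap C .
\]
Since $C$ is closed, $\mathrm{cl}_KD_\xi\subset V\cap C$, so $\mathrm{cl}_KD_\xi$ is contained in $E_n$ or disjoint from $E_n$. Every step adds at least one point, so the recursion ends at some $\lambda_n$ with $\Omega_{\lambda_n}=K$. For $x\in K$ the least ordinal $\eta$ with $x\in\Omega_\eta$ is neither $0$ nor a limit, so $\eta=\xi+1$ and $x\in D_\xi$; thus the sets $D_\xi$, $\xi<\lambda_n$, partition $K$.

For $x\in X$ let $r_n(x)$ be the $\xi$ with $x\in D_\xi$, and let $\kappa=\sup_n\lambda_n$. The set $\{x:r_n(x)\le\xi\}$ equals $X\cap\Omega_{\xi+1}$ for $\xi<\lambda_n$ and equals $X$ for $\xi\ge\lambda_n$, so $r_n:X\to\kappa$ is a rank function. If the level set $\{x\in X:r_n(x)=\xi\}$ is nonempty, it equals $X\cap D_\xi$; then $D_\xi$ meets $X\subset E_n$, and the dichotomy gives $\mathrm{cl}_KD_\xi\subset E_n$. So the hypothesis of Lemma~\ref{lem:criterion} holds, and $(r_n)$ is complete.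
\end{proof}

For (a)$\Rightarrow$(b) we must describe the points of $X$ among the points of $K$ by means of rank functions that are defined only on $X$. Completeness says that a point $z\in K$ lying in $\mathrm{cl}_KP_{c|k}$ for one fixed $c$ and all $k$ belongs to $X$. The set $\bigcup_{s}\mathrm{cl}_KP_s$, with $s$ ranging over sequences of length $k$, is a first candidate for the $k$th set, but a point may lie in several closures, and its witnesses $s$ for different $k$ need not extend one another. We therefore extend the map $x\mapsto b(x)|k$ to an open subset of $K$ and let this extension prescribe the one $s$ that is tested at $z$.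

\begin{proof}[Proof of (a)$\Rightarrow$(b)]
Let $(r_n)$ be complete and let $K$ be a compactification of $X$. For an open set $O\subset X$ put $\widehat O=K\setminus\mathrm{cl}_K(X\setminus O)$. This set is open in $K$; it satisfies $\widehat O\cap X=O$ because $X\setminus O$ is closed in $X$; and $O\subset O'$ implies $\widehat O\subset\widehat{O'}$.

For $k\ge1$ let $S_k=\{b(x)|k:x\in X\}$, which is well-ordered by (L3). For $s\in S_k$ let $O_s=\{x\in X:b(x)|k\le s\}$. This set is open, because $y\in O_s$ implies $N_k(y)\subset O_s$ by \eqref{eq:N}. For $s\in S_{k+1}$ we have $s|k\in S_k$ and $O_s\subset O_{s|k}$ by (L1), hence $\widehat O_s\subset\widehat O_{s|k}$. Let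
\[
R_s=\widehat O_s\setminus\bigcup\{\widehat O_t:t\in S_k,\ t<s\},\qquad E_k=\bigcup_{s\in S_k}\bigl(R_s\cap\mathrm{cl}_KP_s\bigr).
\]
So $z\in R_s$ exactly when $s$ is the least element of $S_k$ with $z\in\widehat O_s$; in particular, for fixed $k$ the sets $R_s$ are pairwise disjoint. We show that each $E_k$ is an $H$-set and that $X=\bigcap_{k\ge1}E_k$.

\emph{$E_k$ is an $H$-set.} Let $C\subset K$ be closed and nonempty. If $C$ misses $\widehat O_s$ for every $s\in S_k$, then $C\cap E_k=\emptyset$, and $V=K$ works. Otherwise let $s\in S_k$ be least with $C\cap\widehat O_s\neq\emptyset$. Then $C$ misses $\widehat O_t$ for $t<s$, so $C\cap\widehat O_s=C\cap R_s$. If $C\cap R_s\subset\mathrm{cl}_KP_s$, take $V=\widehat O_s$; then $\emptyset\neq V\cap C\subset R_s\cap\mathrm{cl}_KP_s\subset E_k$. If not, take $V=\widehat O_s\setminus\mathrm{cl}_KP_s$; then $V\cap C=(C\cap R_s)\setminus\mathrm{cl}_KP_s$ is nonempty, and it is disjoint from $E_k$ because $E_k\cap R_s=R_s\cap\mathrm{cl}_KP_s$.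

\emph{$X\subset E_k$.} Let $x\in X$ and $s=b(x)|k$. Then $x\in P_s$ and $x\in O_s\subset\widehat O_s$, while $x\notin O_t=\widehat O_t\cap X$ for $t<s$. So $x\in R_s\cap P_s$.

\emph{$\bigcap_{k\ge1}E_k\subset X$.} Let $z\in\bigcap_kE_k$, say $z\in R_{s_k}\cap\mathrm{cl}_KP_{s_k}$ with $s_k\in S_k$. Fix $k$ and let $t=s_{k+1}|k\in S_k$. We show $t=s_k$, using one half of the definition of $E_k$ for each inequality. Since $z\in\widehat O_{s_{k+1}}\subset\widehat O_t$ and $s_k$ is least with $z\in\widehat O_{s_k}$, we have $t\ge s_k$. Since $z\in\mathrm{cl}_KP_{s_{k+1}}\subset\mathrm{cl}_KP_t$, the neighborhood $\widehat O_{s_k}$ of $z$ meets $P_t\subset X$ in a point $x\in O_{s_k}$, and $t=b(x)|k\le s_k$. Thus $s_{k+1}|k=s_k$, and $c=\bigcup_ks_k$ is an element of $\kappa^\omega$ with $c|k=s_k$.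

Let $\mathcal F$ consist of the sets $V\cap X$, where $V$ is an open neighborhood of $z$ in $K$. It is a filter base, because $X$ is dense in $K$. Each $V\cap X$ meets $P_{c|k}$: for $k\ge1$ because $z\in\mathrm{cl}_KP_{s_k}$, and for $k=0$ because $P_{c|0}=X$. By completeness $\mathcal F$ has a cluster point $x\in X$. If $x\neq z$, take disjoint open sets $V\ni z$ and $V'\ni x$ in $K$; then $V'\cap X$ is a neighborhood of $x$ that misses $V\cap X$, a contradiction. Hence $z=x\in X$.
\end{proof}

\section{Scattered sets and subspaces}\label{sec:cor}

A space $A$ is \emph{scattered} if every nonempty subset of $A$ has a point that is isolated in that subset.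

\begin{lemma}\label{lem:scattered}
A scattered subspace $A$ of a compact Hausdorff space $K$ is an $H$-set of $K$.
\end{lemma}

\begin{proof}
Let $C\subset K$ be closed and nonempty. If $A\cap C$ is not dense in $C$, some open $V$ meets $C$ and has $V\cap C\cap A=\emptyset$. If $A\cap C$ is dense in $C$, it is nonempty and has an isolated point $p$; choose an open $V$ with $V\cap C\cap A=\{p\}$. The set $(V\cap C)\setminus\{p\}$ is open in $C$ and misses $A\cap C$, so it is empty by density. Thus $V\cap C=\{p\}\subset A$.
\end{proof}

\begin{corollary}\label{cor:main}
\leavevmode
\begin{itemize}
\item[(1)] If $X$ is \v{C}ech-complete and $A\subset X$ is a countable union of scattered subspaces, then $X\setminus A$ is subcompact.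
\item[(2)] Every scattered space is subcompact.
\item[(3)] Let $X$ be rank-complete. Every closed subspace of $X$ is subcompact. If $K$ is a compactification of $X$ and $H_n$, $n\in\omega$, are $H$-sets of $K$, then $X\cap\bigcap_nH_n$ is subcompact.
\end{itemize}
\end{corollary}

\begin{proof}
In each case we write the space as a countable intersection of $H$-sets in a compact Hausdorff space and apply Theorem~\ref{thm:H}.

(1) Let $K=\beta X$, $X=\bigcap_nG_n$ with $G_n$ open in $K$, and $A=\bigcup_iA_i$ with $A_i$ scattered. Then $X\setminus A=\bigcap_nG_n\cap\bigcap_i(K\setminus A_i)$. The sets $G_n$ are open, and the sets $K\setminus A_i$ are complements of $H$-sets by Lemma~\ref{lem:scattered}.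

(2) A scattered space is an $H$-set in any of its compactifications, by Lemma~\ref{lem:scattered}.

(3) Let $K$ be a compactification of $X$. By (a)$\Rightarrow$(b) of Theorem~\ref{thm:H}, $X=\bigcap_kE_k$ with $H$-sets $E_k$ of $K$, so $X\cap\bigcap_nH_n=\bigcap_kE_k\cap\bigcap_nH_n$. A closed subspace $Y$ of $X$ equals $X\cap\mathrm{cl}_KY$, and the closed set $\mathrm{cl}_KY$ is an $H$-set; so the first statement is a case of the second.
\end{proof}

For $X$ compact and $A$ countable, part (1) is the theorem of \"Onal and Vural, since single points are scattered.

\begin{example}
A rank-complete space need not be \v{C}ech-complete. Let $p$ be a free ultrafilter on $\omega$, and let $X=\omega\cup\{p\}$, where the points of $\omega$ are isolated and the basic neighborhoods of $p$ are the sets $B\cup\{p\}$, $B\in p$. This space is Hausdorff with a base of clopen sets, and it is scattered, hence rank-complete by Lemma~\ref{lem:scattered} and Theorem~\ref{thm:H}. Suppose $X=\bigcap_nG_n$ with $G_n$ open in $\beta X$. Then $\{p\}=\bigcap_n(G_n\setminus\{n\})$ is a $G_\delta$-point of a compact Hausdorff space, so $p$ has a countable neighborhood base; let $B_0\supset B_1\supset\cdots$ be members of $p$ such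 that every member of $p$ contains some $B_n$. Choose distinct points $x_n\in B_n$. The set $\{x_0,x_2,x_4,\dots\}$ meets every $B_n$, and its complement in $\omega$ contains $x_1,x_3,\dots$ and also meets every $B_n$. So neither of the two sets contains any $B_n$, and neither belongs to $p$, which is impossible for an ultrafilter.
\end{example}

\section{The converse}\label{sec:converse}

For metrizable spaces the converse of Theorem~\ref{thm:main} holds, by the known result recalled in Section~\ref{sec:intro}. In general neither \v{C}ech-completeness nor rank-completeness is necessary for subcompactness. Since \v{C}ech-complete spaces are rank-complete by the proof of Theorem~\ref{thm:main}, one example settles both. It rests on the fact that a dense countable intersection of $H$-sets in a compact space $K$ contains a nonempty compact $G_\delta$-subset of $K$, while in an uncountable power of $\omega$ a nonempty $G_\delta$-set leaves some coordinate free.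

\begin{proposition}
The space $X=\omega^{\omega_1}$, with $\omega$ discrete, is subcompact but not rank-complete.
\end{proposition}

\begin{proof}
For a finite partial function $s$ from $\omega_1$ to $\omega$ let $[s]=\{x\in X:s\subset x\}$. These sets form a base of nonempty clopen sets. Let $\mathcal F$ be a filter base of such sets. If $[s],[t]\in\mathcal F$, then $[s]\cap[t]\neq\emptyset$, so $s$ and $t$ agree on the intersection of their domains. Hence the union of all $s$ with $[s]\in\mathcal F$ is a partial function, and any extension of it to $\omega_1$ lies in $\bigcap\mathcal F$. So $X$ is subcompact.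

Suppose $X$ is rank-complete. Let $K$ be a compactification of $X$; by Theorem~\ref{thm:H}, $X=\bigcap_nE_n$ with $H$-sets $E_n$ of $K$.

Each $\mathrm{int}_KE_n$ is dense in $K$. Indeed, let $O\subset K$ be open and nonempty, and apply the definition of an $H$-set to $C=\mathrm{cl}_KO$. We obtain an open $V$ that meets $\mathrm{cl}_KO$, hence meets $O$, such that $V\cap O\subset E_n$ or $V\cap O\cap E_n=\emptyset$. The second alternative is impossible, because $E_n$ contains the dense set $X$. So the nonempty open set $V\cap O$ lies in $\mathrm{int}_KE_n$.

Put $V_0=K$ and use regularity of $K$ to choose nonempty open sets $V_{n+1}$ with $\mathrm{cl}_KV_{n+1}\subset V_n\cap\mathrm{int}_KE_n$. Then $Q=\bigcap_nV_n=\bigcap_n\mathrm{cl}_KV_n$ is nonempty and compact, and $Q\subset\bigcap_nE_n=X$. Fix $z\in Q$. For each $n$ there is a finite set $A_n\subset\omega_1$ with $[z|A_n]\subset V_n$. The set $A=\bigcup_nA_n$ is countable, and every $y\in X$ with $y|A=z|A$ lies in all $V_n$, hence in $Q$. Take $\gamma\in\omega_1\setminus A$. The projection $y\mapsto y(\gamma)$ is continuous and maps $Q$ onto $\omega$, which is not compact. This contradicts the compactness of $Q$.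
\end{proof}

\begin{thebibliography}{1}

\bibitem{PFC}
\emph{Polish factorizations, cosmic spaces and domain representability},
\texttt{https://\allowbreak projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=\allowbreak 10.36045\%2Fbbms\allowbreak\%2F1536631237\allowbreak\&isResultClick=True},
doi:10.36045/bbms/1536631237.

\end{thebibliography}
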